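# The parity of the Cartan invariant $C_{\lambda\lambda}$ for $\lambda=(n+1,n-1)$ in characteristic $2$

## 1. A trace form on $k\mathfrak S_m$ twisted by an involution

Let $k$ be an algebraically closed field of characteristic $2$, let $G=\mathfrak S_m$, and let $A=kG$. Two pieces of structure on $A$ are needed. The first is the anti-automorphism $a\mapsto a^o$ of $A$ with $g^o=g^{-1}$ for $g\in G$. The second is the linear map $\tau:A\to k$ which sends $a$ to the coefficient of $1$ in $a$. For all $a,b\in A$ we have $\tau(ab)=\tau(ba)$ and $\tau(a^o)=\tau(a)$. The bilinear form $(a,b)\mapsto\tau(ab)$ is nondegenerate, because $\tau(g^{-1}a)$ is the coefficient of $g$ in $a$.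

Now choose $t\in G$ with $t^2=1$; the choice $t=1$ is allowed. The proof turns on the form
$$b_t(x,y)=\tau(t\,x^o\,y)\qquad(x,y\in A).$$

**Lemma 1.** (a) The form $b_t$ is symmetric and satisfies $b_t(gx,gy)=b_t(x,y)$ for $g\in G$. (b) If $s\in G$, $s^2=1$ and $x=\sum_g x_g g$, then
$$b_t(sx,x)=\sum_{g:\ g^{-1}sg=t}x_g^2 .$$
In particular, if $s$ is not conjugate to $t$, then $b_t(sx,x)=0$ for all $x\in A$.

*Proof.* (a) Invariance holds because $(gx)^o gy=x^og^{-1}gy=x^oy$. For symmetry, use $\tau(a^o)=\tau(a)$, $t^o=t$ and the trace property: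
$$b_t(y,x)=\tau(ty^ox)=\tau\big((ty^ox)^o\big)=\tau(x^oyt)=\tau(tx^oy)=b_t(x,y).$$

(b) For $g,h\in G$ we have $b_t(sg,h)=\tau(tg^{-1}sh)$. This is $1$ if $tg^{-1}sh=1$, that is, if $h=sgt$, and it is $0$ otherwise. Hence $b_t(sx,x)=\sum_g x_gx_{sgt}$. The map $g\mapsto sgt$ is an involution of the set $G$, since $s(sgt)t=g$. If $g\ne sgt$, the two elements $g$ and $sgt$ contribute $x_gx_{sgt}+x_{sgt}x_g=0$, since the characteristic is $2$. If $g=sgt$, the contribution is $x_g^2$, and $g=sgt$ means $g^{-1}sg=t$. $\square$

**Example.** Let $G=\mathfrak S_2=\{1,\sigma\}$ and $x=a+c\sigma$. For $t=\sigma$ we get $b_\sigma(1,1)=b_\sigma(\sigma,\sigma)=0$ and $b_\sigma(1,\sigma)=1$, so $b_\sigma(x,x)=2ac=0$ and $b_\sigma(\sigma x,x)=a^2+c^2$. For $t=1$ the roles are exchanged: $b_1(x,x)=a^2+c^2$ and $b_1(\sigma x,x)=0$.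

What is this form for? Part (b) says that among all $s$ with $s^2=1$, only the conjugates of $t$ can give a nonzero value $b_t(sx,x)$. Suppose that $P\subseteq A$ is an indecomposable projective module on which $b_t$ remains nondegenerate. We shall see that if $s$ inverts an element $x$ of odd order and $s$ is not conjugate to $t$, then the Brauer character of $P$ at $x$ is *even*. One choice of $t$ therefore forces evenness at many elements at once, and this is what is needed to decide the following question about the parity of a Cartan invariant.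

## 2. Cartan invariants, Brauer characters and the theorem

**Modules.** Let $\mu$ run over the $2$-regular partitions of $m$, that is, those with distinct nonzero parts. The simple modules are $D^\mu$, and $P(D^\mu)$ is the projective cover of $D^\mu$. The Cartan invariant $C_{\mu\nu}$ is the multiplicity of $D^\nu$ as a composition factor of $P(D^\mu)$. The modules $D^\mu$ are absolutely simple over every field of characteristic $2$, so Cartan invariants do not change under field extension. This is why we may take $k$ algebraically closed.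

The question comes from "Mini-Workshop: Modular Representations of Symmetric Groups and Related Objects", where it is a conjecture (Külshammer et al.): for $\lambda=(n+1,n-1)\vdash 2n$, is the diagonal Cartan invariant at $\lambda$ odd exactly when $n$ is even? (For $n=1$, $\lambda=(2)$; in every case $\lambda$ is $2$-regular.) The answer is yes.

**Main Theorem.** Let $p=2$, $n\ge1$, $\lambda=(n+1,n-1)\vdash 2n$. Then $C_{\lambda\lambda}$ is odd if and only if $n$ is even.

Two stronger statements, Theorems A and B, are proved in Sections 10 and 11. The Main Theorem does not need them.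

**Brauer characters.** An element is *$2$-regular* if its order is odd. If $x$ is $2$-regular and acts on a $kG$-module $V$, lift the eigenvalues of $x$, which are roots of unity of odd order in $k$, to complex roots of unity. The Brauer character of $V$ at $x$ is the sum of the lifts. Write $\varphi_\mu$ for the Brauer character of $D^\mu$ and $\Phi_\mu$ for that of $P(D^\mu)$. In $\mathfrak S_m$ every $x$ of odd order is conjugate to $x^j$ whenever $j$ is prime to the order of $x$. The Galois automorphism which raises the roots of unity of that order to the $j$-th power sends the value at $x$ to the value at $x^j$, hence fixes it. So Brauer characters have rational values, and these are algebraic integers, hence *rational integers*. The values at $x$ and $x^{-1}$ agree, so every $D^\mu$ is *self-dual*.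

**Cycles.** Let $\ell(x)$ be the number of cycles of $x$, fixed points included. For $2$-regular $x$ all cycle lengths are odd, so the total size of a set of cycles is congruent mod $2$ to the number of cycles in it. In particular $\ell(x)\equiv m\pmod2$. If $x$ has $m_a$ cycles of length $a$, then $|C_G(x)|=\prod_a a^{m_a}m_a!$. For $2$-regular $x$ this is odd exactly when every $m_a\le1$.

**Definition.** $\mathrm{DO}(m)$ is the set of partitions of $m$ into distinct odd parts. For $\alpha\in\mathrm{DO}(m)$ let $x_\alpha$ have cycle type $\alpha$, and let $\ell(\alpha)$ be the number of parts.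

So a $2$-regular $x$ has odd centralizer order iff its type is in $\mathrm{DO}(m)$. For example, $\mathrm{DO}(4)=\{(3,1)\}$, $\mathrm{DO}(6)=\{(5,1)\}$, $\mathrm{DO}(8)=\{(7,1),(5,3)\}$.

**Inverting involutions.** Every $2$-regular $x$ is inverted by some $s$ with $s^2=1$ and exactly $\ell(x)$ fixed points. On a cycle $(c_0\,c_1\cdots c_{a-1})$ of $x$ put $s:c_i\mapsto c_{-i}$, indices mod $a$. Then $sxs(c_i)=s(c_{-i+1})=c_{i-1}$. Since $a$ is odd, $i\equiv-i$ mod $a$ only for $i=0$, so there is one fixed point for each cycle.

## 3. $\mathfrak S_2$ and $\mathfrak S_4$ by hand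

*$n=1$.* Here $\lambda=(2)$ and $D^\lambda$ is trivial. The algebra $k\mathfrak S_2$ is local, so $P(D^\lambda)=k\mathfrak S_2$ and $C_{\lambda\lambda}=2$, which is even.

*$n=2$.* The $2$-regular classes of $\mathfrak S_4$ are those of $1$ and of a $3$-cycle. The simple modules are the trivial one $D^{(4)}$, with Brauer character $(1,1)$, and the two-dimensional module inflated from $\mathfrak S_4\to\mathfrak S_3\cong GL_2(\mathbb F_2)$, with Brauer character $(2,-1)$. The latter is $D^{(3,1)}$. The ordinary characters restricted to these two classes are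
$$(4):(1,1),\quad (3,1):(3,0),\quad (2,2):(2,-1),\quad (2,1,1):(3,0),\quad (1^4):(1,1).$$
So $D^{(3,1)}$ occurs $0,1,1,1,0$ times, respectively, in the five Specht modules. Since the Cartan matrix is the product of the transposed decomposition matrix with the decomposition matrix, $C_{\lambda\lambda}=1+1+1=3$, which is odd. Moreover $\Phi_\lambda$ is the sum of the rows $(3,1)$, $(2,2)$, $(2,1,1)$, so $\Phi_\lambda=(8,-1)$. Indeed $\frac{8^2}{24}+\frac{(-1)^2}{3}=3$.

## 4. Conjugate partitions: the case $n$ odd

The sum $3=1+1+1$ above is symmetric, because the rows $(3,1)$ and $(2,1,1)$ agree. So a sensible first approach is to pair each partition with its conjugate.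

Let $d_{\mu\nu}=[S^\mu:D^\nu]$ be the decomposition numbers. Then $C_{\mu\nu}=\sum_{\kappa\vdash m}d_{\kappa\mu}d_{\kappa\nu}$. Let $\kappa'$ be the conjugate of $\kappa$. It is standard that $S^{\kappa'}\cong(S^\kappa)^*\otimes\mathrm{sgn}$. In characteristic $2$ the module $\mathrm{sgn}$ is trivial, and all simple modules are self-dual, so $d_{\kappa'\nu}=d_{\kappa\nu}$. The terms for $\kappa$ and $\kappa'$ are then equal, and the pairs with $\kappa\neq\kappa'$ cancel mod $2$:
$$C_{\mu\nu}\equiv\sum_{\kappa=\kappa'}d_{\kappa\mu}d_{\kappa\nu}\pmod2.\tag{1}$$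

**Residues and cores.** The node in row $i$ and column $j$ of a Young diagram has residue $j-i$ mod $2$. Remove dominoes (two adjacent nodes) from the diagram, so that a partition is left each time, until this is no longer possible. The result is the *2-core*, which does not depend on the choices. For example, $(4,2)\to(2,2)\to(2)\to\varnothing$, while $(3,2,1)$ has no removable domino and is its own core. By the Nakayama conjecture (a theorem: James–Kerber, Theorem 6.1.21), Specht modules $S^\mu,S^\nu$ lie in the same block iff $\mu$ and $\nu$ have the same $2$-core. Since $D^\lambda$ is a composition factor of $S^\lambda$, the condition $d_{\kappa\lambda}\ne0$ forces $\kappa$ and $\lambda$ to have the same $2$-core.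

**Proposition 2.** Let $n$ be odd and $\lambda=(n+1,n-1)$. No self-conjugate partition of $2n$ has the $2$-core of $\lambda$. Hence $C_{\lambda\nu}$ is even for all $\nu$; in particular $C_{\lambda\lambda}$ is even.

*Proof.* **Step 1: count the nodes of residue $1$ in $\lambda$.** Both rows of $\lambda$ have even length, so half of the nodes in each row have residue $1$. The number is $\frac{n+1}2+\frac{n-1}2=n$, which is odd.

**Step 2: the count depends only on the core.** A domino contains one node of each residue. If two partitions of $2n$ have the same core, the same number of dominoes is removed from each, so they have the same number of nodes of residue $1$.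

**Step 3: the count is even for self-conjugate partitions.** If $\kappa=\kappa'$, the nodes of residue $1$ are off the diagonal, and the map $(i,j)\leftrightarrow(j,i)$ permutes them in pairs. So their number is even, and $\kappa$ does not have the core of $\lambda$.

Hence $d_{\kappa\lambda}=0$ for all $\kappa=\kappa'$, and (1) with $\mu=\lambda$ gives $C_{\lambda\nu}\equiv0$. $\square$

For $n=3$ this is visible directly. The only self-conjugate partition of $6$ is $(3,2,1)$, a core, while $\lambda=(4,2)$ has empty core.

**Where this stops.** Let $n=4$, so $\lambda=(5,3)$. The self-conjugate partitions of $8$ are $(4,2,1,1)$ and $(3,3,2)$. They have $4$ nodes of residue $1$ each, just like $\lambda$, so the count excludes neither. Formula (1) becomes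
$$C_{\lambda\lambda}\equiv d_{(4,2,1,1),\lambda}+d_{(3,3,2),\lambda}\pmod 2,$$
and conjugation says nothing about the parity of the two numbers on the right. For $n$ even we need another way to look at $C_{\lambda\lambda}$ mod $2$, and we take it from Brauer characters.

## 5. The orthogonality relations modulo $2$

Let $\mathbb Z_{(2)}\subset\mathbb Q$ be the ring of fractions with odd denominator. An integer is even iff it lies in $2\mathbb Z_{(2)}$, and every odd integer and its inverse are $\equiv1$ modulo $2\mathbb Z_{(2)}$. We use four facts. All sums over $x$ run over representatives of the $2$-regular classes.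

**(F1)** *Orthogonality.*
$$C_{\mu\nu}=\sum_x\frac{\Phi_\mu(x)\Phi_\nu(x)}{|C_G(x)|},\qquad \sum_x\frac{\Phi_\mu(x)\varphi_\nu(x)}{|C_G(x)|}=\delta_{\mu\nu}.$$
These are the textbook relations; no inverse or complex conjugate is needed because all values are real. In particular $C_{\mu\nu}=C_{\nu\mu}$.

**(F2)** *$\Phi_\mu(x)/|C_G(x)|\in\mathbb Z_{(2)}$ for every $2$-regular $x$.* Let $Q$ be a Sylow $2$-subgroup of $C_G(x)$. Since $x$ has odd order, it acts diagonalizably, so $P(D^\mu)$ is the direct sum of the eigenspaces of $x$. Since $Q$ commutes with $x$, these are $kQ$-summands. The restriction of $P(D^\mu)$ to $Q$ is projective, so each eigenspace is projective over $kQ$, hence free, because $Q$ is a $2$-group. So $|Q|$ divides each eigenspace dimension, and $\Phi_\mu(x)/|Q|$ is an algebraic integer. Being rational, it is an integer. Finally, $|C_G(x)|/|Q|$ is odd.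

**(F3)** *The functions $\varphi_\mu$ mod $2$ on $2$-regular elements are linearly independent over $\mathbb F_2$.* The trace functions of non-isomorphic simple $kG$-modules are linearly independent over $k$. Write $g=g'u$ with commuting powers $g'$ of odd order and $u$ of $2$-power order. The only eigenvalue of $u$ is $1$, so $g$ and $g'$ have the same trace. Hence the trace functions are already independent on $2$-regular elements, and there the trace is the reduction mod $2$ of the integer $\varphi_\mu(x)$.

**(F4)** *If $D^\mu$ is a composition factor of the Young permutation module $M^\kappa$, then $\mu\trianglerighteq\kappa$; if $\kappa$ is $2$-regular, $D^\kappa$ occurs exactly once in $M^\kappa$.* By Young's rule, $[M^\kappa:D^\mu]=\sum_{\nu\trianglerighteq\kappa}K_{\nu\kappa}d_{\nu\mu}$, where $K_{\nu\kappa}$ are the multiplicities in Young's rule and $K_{\kappa\kappa}=1$. Moreover $d_{\nu\mu}\ne0$ implies $\mu\trianglerighteq\nu$, and $d_{\mu\mu}=1$ for $\mu$ $2$-regular (James, *The Representation Theory of the Symmetric Groups*, LNM 682, §12). If a term is nonzero,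 then $\mu\trianglerighteq\nu\trianglerighteq\kappa$. For $\mu=\kappa$ only $\nu=\kappa$ contributes, and it contributes $1$.

**Lemma 3.** $\displaystyle C_{\mu\nu}\equiv\sum_{\alpha\in\mathrm{DO}(m)}\Phi_\mu(x_\alpha)\Phi_\nu(x_\alpha)\pmod2$. In particular $\displaystyle C_{\mu\mu}\equiv\sum_{\alpha\in\mathrm{DO}(m)}\Phi_\mu(x_\alpha)\pmod2$.

*Proof.* The $x$-term of the first sum in (F1) is
$$\frac{\Phi_\mu(x)}{|C_G(x)|}\cdot\frac{\Phi_\nu(x)}{|C_G(x)|}\cdot|C_G(x)|\in|C_G(x)|\,\mathbb Z_{(2)}$$
by (F2). It is in $2\mathbb Z_{(2)}$ if $|C_G(x)|$ is even. Otherwise $x$ has type in $\mathrm{DO}(m)$, and division by the odd number $|C_G(x)|$ changes nothing mod $2$. The last assertion follows from $c^2\equiv c$ mod $2$ for integers $c$. $\square$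

So we need the parities of $\Phi_\lambda(x_\alpha)$. The second relation in (F1) gives information about them as soon as $\varphi_\lambda$ is known. We compute $\varphi_\lambda$ up to sign next.

## 6. $D^{(n+1,n-1)}$ and $D^{(n+1,n)}$ as modules over a Clifford algebra

These are the basic spin modules. The odd case $m=2n+1$ is carried along for Theorem A.

**Proposition 4.** Let $m=2n$ $(n\ge1)$ and $\lambda=(n+1,n-1)$, or $m=2n+1$ $(n\ge0)$ and $\lambda=(n+1,n)$. For $2$-regular $x$,
$$\varphi_\lambda(x)^2=2^{\ell(x)-2}\ \ (m=2n),\qquad \varphi_\lambda(x)^2=2^{\ell(x)-1}\ \ (m=2n+1).$$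
So $\varphi_\lambda(x)$ is odd iff $\ell(x)=2$, resp. iff $x$ is an $m$-cycle.

**Textbook fact.** Let $q$ be a quadratic form on a space of dimension $2r$ over $k$ whose polar form $q(v+w)-q(v)-q(w)$ is nondegenerate. Its Clifford algebra is isomorphic to $\mathrm{End}_k(B)$ with $\dim B=2^r$, and the ordered products of distinct basis vectors form a basis.

*Proof of Proposition 4.* **Step 1: find elements $y_1,\dots,y_m$ in a matrix algebra.** The aim is to have $y_1=0$, and $y_i^2=1$, $y_iy_j+y_jy_i=1$ for distinct $i,j\in\{2,\dots,m\}$. Let $r=\lfloor(m-1)/2\rfloor$, and let $\mathcal A$ be the algebra with generators $y_2,\dots,y_{2r+1}$ and relations $y_i^2=1$, $y_iy_j+y_jy_i=1$ $(i\neq j)$. It is the Clifford algebra of the form $q(\sum c_iy_i)=\sum c_i^2+\sum_{i<j}c_ic_j$. The polar form of $q$ has matrix $N-I$, where $N$ is the all-ones matrix of size $2r$. In characteristic $2$,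
$$(N-I)^2=2rN-2N+I=I,$$
so the polar form is nondegenerate and $\mathcal A\cong\mathrm{End}_k(B)$ with $\dim B=2^r$.

Put $y_1=0$. If $m=2n+1$, then $2r+1=m$ and all $y_i$ are in place. If $m=2n$, then $2r+1=2n-1$, one element is missing, and we put
$$y_{2n}=n+\sum_{i=2}^{2n-1}y_i .$$
There are $2n-2$ summands $y_i$, and the scalar $n$ commutes with everything, so in $k$
$$y_{2n}^2=n^2+(2n-2)+\tbinom{2n-2}2=n+(n-1)(2n-3)=n+(n-1)=1.$$
For $2\le j\le 2n-1$, the terms $2ny_j$ and $2y_j^2$ in $y_{2n}y_j+y_jy_{2n}$ vanish, and the other $2n-3$ summands contribute $1$ each. So $y_{2n}y_j+y_jy_{2n}=2n-3=1$.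

**Step 2: make $\mathfrak S_m$ act.** For distinct $i,j\in\{1,\dots,m\}$ let $x_{ij}=y_i+y_j$. We want $(i\,j)\mapsto x_{ij}$ to be a representation. First, $x_{ij}^2=1$: if $i,j\ge2$ it is $1+1+1$, and if one index is $1$ it is $y_j^2=1$ or $y_i^2=1$. For distinct $i,j,l$ we have $x_{ij}+x_{jl}=x_{il}$. Squaring gives $1+1+x_{ij}x_{jl}+x_{jl}x_{ij}=1$, so $x_{ij}x_{jl}+x_{jl}x_{ij}=1$ and
$$x_{ij}x_{jl}x_{ij}=(1+x_{jl}x_{ij})x_{ij}=x_{ij}+x_{jl}=x_{il}.\tag{2}$$
By symmetry, $x_{jl}x_{ij}x_{jl}=x_{il}$ too. For disjoint $\{i,j\},\{l,q\}$, the element $x_{ij}x_{lq}+x_{lq}x_{ij}$ is a sum of four ones, or of two ones if one index is $1$. So it is $0$, and $x_{ij}$ and $x_{lq}$ commute. Hence the $x_{i,i+1}$ satisfy the Coxeter relations of $\mathfrak S_m$, and $(i\;i{+}1)\mapsto x_{i,i+1}$ defines a homomorphism $\mathfrak S_m\to\mathcal A^\times$. It maps every $(i\,j)$ to $x_{ij}$: for $j>i+1$, use $(i\,j)=(i\;j{-}1)(j{-}1\;j)(i\;j{-}1)$, induction on $j-i$, and (2). The image contains all $y_i=x_{1i}$, $i\ge2$, and these generate $\mathcal A=\mathrm{End}_k(B)$. So $B$ is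 a *simple* $k\mathfrak S_m$-module.

*Example.* For $m=4$ we have $r=1$, and we may take
$$y_2=\begin{pmatrix}0&1\\1&0\end{pmatrix},\quad y_3=\begin{pmatrix}1&0\\1&1\end{pmatrix},\quad y_4=2+y_2+y_3=\begin{pmatrix}1&1\\0&1\end{pmatrix}.$$
Then $y_2y_3+y_3y_2=\begin{pmatrix}1&1\\1&0\end{pmatrix}+\begin{pmatrix}0&1\\1&1\end{pmatrix}=1$. Both $(1\,2)\mapsto y_2$ and $(3\,4)\mapsto y_3+y_4=y_2$ have the same image. This is the module inflated from $\mathfrak S_3\cong GL_2(\mathbb F_2)$ of Section 3.

**Step 3: filter $\mathcal A$ by degree.** The purpose is to compute the Brauer character of $\mathcal A$ under conjugation by $\mathfrak S_m$, because $\mathcal A\cong B\otimes B^*$. Let $\mathcal A_0=k$, and let $\mathcal A_d$ be the span of the products of at most $d$ of the $y_i$; thus $\mathcal A_d=(\mathcal A_1)^d$ for $d\ge1$. Write $gag^{-1}$ for conjugation by the image of $g\in\mathfrak S_m$. Since $g(i\,j)g^{-1}=(gi\;gj)$, we have $gx_{ij}g^{-1}=x_{gi,gj}$. The space $\mathcal A_1$ is spanned by $1$ and the $x_{ij}$, so conjugation preserves $\mathcal A_1$ and hence all $\mathcal A_d$.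

For $v,w\in\mathcal A_1$ we have $v^2\in\mathcal A_0$: if $v=c+\sum c_iy_i$, then $v^2=c^2+q(\sum c_iy_i)$. So also $vw+wv=(v+w)^2+v^2+w^2\in\mathcal A_0$. Consider the multilinear map $(v_1,\dots,v_d)\mapsto v_1\cdots v_d+\mathcal A_{d-1}$ on $\mathcal A_1$. Swapping two neighbors changes the product by an element of $\mathcal A_{d-2}$ (for $d\ge2$), and a product with two equal neighbors lies in $\mathcal A_{d-2}$. So the map is alternating. Adding a scalar to some $v_i$ changes the product by an element of $\mathcal A_{d-1}$, so the map depends only on the $v_i$ modulo $\mathcal A_0$. We obtain equivariant surjections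
$$\Lambda^d(\mathcal A_1/\mathcal A_0)\to\mathcal A_d/\mathcal A_{d-1}\qquad(d\ge1),$$
and for $d=0$ the identification $\Lambda^0=k=\mathcal A_0$. Here $\dim\mathcal A_1/\mathcal A_0=2r$, so the dimensions of the left sides add up to $2^{2r}=\dim\mathcal A$, which is the sum of the dimensions of the right sides. So all these maps are isomorphisms, and $\mathcal A$ has the Brauer character of $\bigoplus_d\Lambda^d(W)$ with $W=\mathcal A_1/\mathcal A_0$.

**Step 4: identify $W$.** Let $S\subset k^m$ be the sum-zero submodule of the permutation module; it is spanned by the $e_i+e_j$. The linear map $e_i\mapsto y_i$ sends $e_i+e_j$ to $x_{ij}$, and $g$ sends these to $e_{gi}+e_{gj}$ and $x_{gi,gj}$, respectively. So it induces an equivariant map $S\to W$, which is surjective since $y_i=x_{1i}$. If $m=2n+1$, both sides have dimension $2n$ and the map is an isomorphism. If $m=2n$, the dimensions are $2n-1$ and $2n-2$, so the kernel is a line. It contains the fixed vector $\sum_{i=1}^{2n}e_i\in S$, because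
$$\sum_{i=2}^{2n}y_i=\sum_{i=2}^{2n-1}y_i+n+\sum_{i=2}^{2n-1}y_i=n\in\mathcal A_0 .$$
Since $k^m/S$ is trivial, $W$ has the Brauer character of $k^m$ minus one trivial character if $m$ is odd, and minus two trivial characters if $m$ is even.

**Step 5: compute $\varphi_B^2$.** The Brauer character of $\bigoplus_d\Lambda^d(W)$ at $x$ is $\prod(1+\zeta)$ over the lifted eigenvalues $\zeta$ of $x$ on $W$. On $k^m$, each cycle of length $a$ contributes all $a$-th roots of unity. Putting $X=-1$ in $\prod_{\zeta^a=1}(X-\zeta)=X^a-1$ with $a$ odd gives $\prod_{\zeta^a=1}(1+\zeta)=2$. So the product for $k^m$ is $2^{\ell(x)}$, and each trivial character removed divides it by $1+1=2$. Hence $\mathcal A\cong B\otimes B^*$ has value $2^{\ell(x)-1}$ at $x$ if $m$ is odd, and $2^{\ell(x)-2}$ if $m$ is even. The value of $B\otimes B^*$ is $\varphi_B(x)\varphi_B(x^{-1})=\varphi_B(x)^2$. This is the asserted formula, for $\varphi_B$.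

**Step 6: show that $B\cong D^\lambda$.** The idea is to recognize $\varphi_B$ mod $2$ in permutation modules. Let $\pi_{(m-i,i)}$ be the permutation character of $M^{(m-i,i)}$. Its value at $x$ is the number of $x$-invariant $i$-subsets, that is, of sets of cycles of total size $i$.

If $m=2n$, the sum $\sum_{1\le q\le n,\ q\text{ odd}}\pi_{(n+q,n-q)}(x)$ counts the $x$-invariant subsets of size $<n$ and $\not\equiv n$ mod $2$. An invariant subset of size $\not\equiv n$ does not have size $n$, and complementation exchanges sizes $n-q$ and $n+q$. So the sum is half the number of invariant subsets of size $\not\equiv n$ mod $2$. Size and number of cycles agree mod $2$, so these are the sets of cycles of a given parity of cardinality, and there are $2^{\ell(x)-1}$ of them. The sum is $2^{\ell(x)-2}$. (Here $\ell(x)$ is even, so $\ell(x)\ge2$.)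

If $m=2n+1$, the sum $\sum_{j=0}^n\pi_{(n+1+j,n-j)}(x)$ counts the invariant subsets of size $\le n$. By complementation these are half of all invariant subsets, and there are $2^{\ell(x)-1}$ of them.

In both cases the sum equals $\varphi_B(x)^2\equiv\varphi_B(x)$ mod $2$ for every $2$-regular $x$. Expand both sides in the $\varphi_\mu$. By (F3), $[B:D^\mu]$ is congruent mod $2$ to the multiplicity of $D^\mu$ in the direct sum of the Young modules used. By (F4), $D^\lambda$ occurs there exactly once: once in $M^\lambda$ (the term $q=1$, resp. $j=0$), and not in the others, whose partitions strictly dominate $\lambda$. So $[B:D^\lambda]$ is odd. As $B$ is simple, $B\cong D^\lambda$. $\square$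

## 7. What orthogonality gives for $n$ even, and the element of type $(7,5,3,1)$

Let $n$ be even, $m=2n$, $\lambda=(n+1,n-1)$. Reduce the relation $1=\sum_x\Phi_\lambda(x)\varphi_\lambda(x)/|C_G(x)|$ modulo $2\mathbb Z_{(2)}$. By Proposition 4, $\varphi_\lambda(x)$ is even if $\ell(x)\ge4$. By (F2) the factor $\Phi_\lambda(x)/|C_G(x)|$ is in $\mathbb Z_{(2)}$, so those terms vanish. The remaining $x$ have $\ell(x)=2$, since $\ell(x)$ is even. Their type is $(a,b)$ with $a,b$ odd and $a+b=2n$. Since $n$ is even, $a=b=n$ is impossible. So the type is in $\mathrm{DO}(2n)$, $|C_G(x)|=ab$ is odd, $\varphi_\lambda(x)=\pm1$, and the term is $\equiv\Phi_\lambda(x)$. Every two-part $\alpha\in\mathrm{DO}(2n)$ arises exactly once. Therefore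
$$\sum_{\alpha\in\mathrm{DO}(2n),\ \ell(\alpha)=2}\Phi_\lambda(x_\alpha)\equiv1\pmod2.\tag{3}$$

Lemma 3 asks for the sum over *all* of $\mathrm{DO}(2n)$. The number of parts is even, and the smallest sum of four distinct odd numbers is $1+3+5+7=16$. So for $n=2,4,6$ all members of $\mathrm{DO}(2n)$ have two parts, and (3) with Lemma 3 already proves that $C_{\lambda\lambda}$ is odd.

At $n=8$ this argument stops. Now $\alpha=(7,5,3,1)$ is in $\mathrm{DO}(16)$, and $\Phi_\lambda(x_\alpha)$ enters Lemma 3. But $\varphi_\lambda(x_\alpha)=\pm2$, so the relation behind (3) does not see whether $\Phi_\lambda(x_\alpha)$ is odd or even. What is missing is precisely this: *$\Phi_\lambda(x_\alpha)$ is even when $\alpha\in\mathrm{DO}(2n)$ has more than two parts.* The form of Section 1 supplies it.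

## 8. Even Brauer character values from alternating forms

**Lemma 5.** Let $V$ be a $kG$-module with a nondegenerate $G$-invariant symmetric bilinear form $b$. Let $x\in G$ have odd order, and let $s\in G$ satisfy $s^2=1$ and $sxs=x^{-1}$. If $b(sv,v)=0$ for all $v\in V$, then the Brauer character of $V$ at $x$ is even.

*Proof.* Let $V_\xi$ be the eigenspace of $x$ for $\xi$; then $V=\bigoplus V_\xi$. For $v\in V_\xi$, $w\in V_\eta$ we have $b(v,w)=b(xv,xw)=\xi\eta\,b(v,w)$, so $b(v,w)=0$ unless $\eta=\xi^{-1}$. As $b$ is nondegenerate, it pairs $V_{\xi^{-1}}$ and $V_\xi$ perfectly. For $v\in V_\xi$ we have $xsv=sx^{-1}v=\xi^{-1}sv$, so $sV_\xi=V_{\xi^{-1}}$. Hence $\beta(v,w)=b(sv,w)$ is a nondegenerate form on $V_\xi$. It is symmetric, since $b(sv,w)=b(v,sw)=b(sw,v)$, and it is alternating by hypothesis. So $\dim V_\xi$ is even for every $\xi$. The Brauer character at $x$ is therefore twice an algebraic integer. Half of it is a rational algebraic integer, hence an integer. $\square$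

We shall use Lemma 5 twice: on $D$, read backward, to find a suitable $t$, and on $P(D)$, read forward, to get evenness. For the second use $P(D)$ must carry a form with many vanishing functions $b(sv,v)$. By Lemma 1, $b_t$ is such a form on all of $A$, and $P(D)\cong Ae$ for a primitive idempotent $e$. But the restriction of $b_t$ to $Ae$ can be degenerate.

**Example.** Let $G=\mathfrak S_3$ and $D=D^{(2,1)}$, the sum-zero submodule of $k^3$, with the form $b_D$ induced by the dot product. (It is nondegenerate on $D$: in the basis $e_1+e_2,\ e_2+e_3$ it has matrix $\begin{pmatrix}0&1\\1&0\end{pmatrix}$.) Here $kG\cong M_2(k)\times k\mathfrak S_2$, and $D$ is projective. Take $t=1$ and $e$ in the factor $M_2(k)\cong\mathrm{End}_k(D)$, acting on $D$ by $y\mapsto b_D(w,y)u$ with $b_D(w,u)=1$. Then $e^o$ acts by $y\mapsto b_D(u,y)w$, because $b_D(ay,y')=b_D(y,a^oy')$ for $a\in A$. So $ee^o$ acts by $y\mapsto b_D(u,y)b_D(w,w)u$. On $D$ we have $b_D(w,w)=\sum w_i^2=(\sum w_i)^2=0$, so $ee^o$ acts as $0$ on $D$. It lies in the ideal $M_2(k)$, hence $ee^o=0$. Then $b_1(xe,ye)=\tau(e^ox^oye)=\tau(x^oyee^o)=0$: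 the form $b_1$ is *zero* on $Ae$. With $t=(1\,2)$ and $w=e_1+e_3$, on the other hand, $b_D(tw,w)=(e_2+e_3)\cdot(e_1+e_3)=1$. The next proposition shows that this is the right condition.

The number $b_D(w,w)$ is no use for $t=1$ in general. For any nontrivial simple $D$, the map $v\mapsto b_D(v,v)^{1/2}$ is additive in characteristic $2$, $k$-linear and $G$-invariant. So it is a homomorphism from $D$ to the trivial module, and hence $0$. A nontrivial twist $t$ is therefore needed for every nontrivial $D$.

**Proposition 6.** Let $D$ be a simple $kG$-module. It is self-dual, so it has a nondegenerate $G$-invariant bilinear form $b_D$, which is unique up to scalars and symmetric. Let $t\in G$, $t^2=1$, and $w\in D$ with $b_D(tw,w)\ne0$. Then $P(D)$ carries a nondegenerate $G$-invariant symmetric form $b$ such that $b(sv,v)=0$ for all $v$ and all $s\in G$ with $s^2=1$ that are not conjugate to $t$.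

*Proof.* Invariant forms on $D$ correspond to homomorphisms $D\to D^*\cong D$, so by Schur's lemma $b_D$ is unique up to scalars. Then $b_D(y,x)=c\,b_D(x,y)$ with $c^2=1$, and $c=1$ in characteristic $2$. Invariance gives $b_D(ax,y)=b_D(x,a^oy)$ for all $a\in A$. Let $J=J(A)$.

**Step 1: choose an idempotent $e$ adapted to $w$.** Since $w\neq0$, there is $u\in D$ with $b_D(w,u)=1$. The map $y\mapsto b_D(w,y)u$ is a rank one idempotent of $\mathrm{End}_k(D)$. Since $k$ is algebraically closed, $A/J$ is the product of the algebras $\mathrm{End}_k(D')$ over the simple modules $D'$. Extend our idempotent by $0$ on the components with $D'\not\cong D$. The result is a primitive idempotent of $A/J$. It lifts to an idempotent $e\in A$, because $J$ is nilpotent. The lift is primitive, because $J$ contains no nonzero idempotent. Moreover $Ae/Je\cong D$, so $Ae\cong P(D)$. On $D$ we have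
$$ey=b_D(w,y)u,\qquad e^oy=b_D(u,y)w .$$
The second formula follows from $b_D(e^oy,y')=b_D(y,ey')=b_D(w,y')\,b_D(y,u)$ for all $y'\in D$.

**Step 2: the element $z=e\cdot te^ot$ is not in $J$.** This is where the hypothesis on $w$ is used. For $y\in D$,
$$zy=e\,t\,e^o(ty)=b_D(u,ty)\,e(tw)=b_D(u,ty)\,b_D(w,tw)\,u .$$
Here $b_D(w,tw)\ne0$, $u\neq0$, and $y\mapsto b_D(u,ty)$ is not identically $0$. So $z$ does not act as $0$ on $D$, while $J$ does.

**Step 3: right multiplication by $z$ is injective on $Ae$.** The element $f=te^ot$ is an idempotent, since $te^ot\cdot te^ot=te^oe^ot=f$. It is primitive, because the anti-automorphism $o$ and conjugation by $t$ preserve primitivity. Right multiplication by $z=ef$ is a homomorphism $Ae\to Af$ between indecomposable projective modules. Its image contains $ez=z\notin J$, so it is not contained in $Jf$, the unique maximal submodule of $Af$. Hence the map is surjective. It splits, because $Af$ is projective, and since $Ae$ is indecomposable it is an isomorphism.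

**Step 4: $b_t$ is nondegenerate on $Ae$.** For $x,y\in A$,
$$b_t(xe,ye)=\tau(te^ox^oye)=\tau(x^o\cdot ye\,te^o).$$
By nondegeneracy of $(a,b)\mapsto\tau(ab)$, the element $ye$ is in the radical of $b_t|_{Ae}$ iff $ye\,te^o=0$. Multiplying by the unit $t$, this holds iff $ye\,te^ot=(ye)z=0$, and by Step 3 this holds iff $ye=0$.

**Step 5: conclusion.** Let $b=b_t|_{Ae}$, transported to $P(D)\cong Ae$. It is nondegenerate by Step 4. Symmetry, invariance and the vanishing of $b(sv,v)$ hold by Lemma 1. $\square$

**Corollary 7.** Let $x$ be $2$-regular with $\varphi_\mu(x)$ odd. Then $\Phi_\mu(x_\alpha)$ is even for every $\alpha\in\mathrm{DO}(m)$ with $\ell(\alpha)\ne\ell(x)$.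

*Proof.* Let $t$, $t^2=1$, invert $x$ and have $\ell(x)$ fixed points (Section 2). If $b_{D^\mu}(tw,w)$ were $0$ for all $w\in D^\mu$, then $\varphi_\mu(x)$ would be even by Lemma 5. So there is $w$ with $b_{D^\mu}(tw,w)\neq0$, and Proposition 6 gives a form $b$ on $P(D^\mu)$. Now let $s$, $s^2=1$, invert $x_\alpha$ and have $\ell(\alpha)$ fixed points. Since $\ell(\alpha)\ne\ell(x)$, $s$ is not conjugate to $t$, so $b(sv,v)=0$ for all $v$. Lemma 5 for $(P(D^\mu),b)$ shows that $\Phi_\mu(x_\alpha)$ is even. $\square$

## 9. The case $n$ even, and the Main Theorem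

**Proposition 8.** Let $n\ge2$ be even and $\lambda=(n+1,n-1)$. Then $\Phi_\lambda(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(2n)$ with $\ell(\alpha)\neq2$, and $C_{\lambda\lambda}$ is odd.

*Proof.* Let $x_0$ have cycle type $(2n-1,1)$. By Proposition 4, $\varphi_\lambda(x_0)^2=2^0$, so $\varphi_\lambda(x_0)=\pm1$ is odd. Corollary 7 with $x=x_0$ gives the first assertion. By Lemma 3 and (3),
$$C_{\lambda\lambda}\equiv\sum_{\alpha\in\mathrm{DO}(2n)}\Phi_\lambda(x_\alpha)\equiv\sum_{\alpha\in\mathrm{DO}(2n),\ \ell(\alpha)=2}\Phi_\lambda(x_\alpha)\equiv1\pmod2.\qquad\square$$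

For $n=8$ the two involutions can be written down. The element $t$ that inverts $x_0$ of type $(15,1)$ has type $(2^7,1^2)$, while $s$, which inverts $x_{(7,5,3,1)}$, has type $(2^6,1^4)$.

*Proof of the Main Theorem.* For $n$ odd, $C_{\lambda\lambda}$ is even by Proposition 2. For $n$ even, it is odd by Proposition 8. $\square$

For $n=4$ we can now return to Section 4: exactly one of $d_{(4,2,1,1),(5,3)}$ and $d_{(3,3,2),(5,3)}$ is odd, since their sum is $\equiv C_{\lambda\lambda}\equiv1$.

## 10. All basic spin modules

**Theorem A.** Let $\lambda=(n+1,n-1)\vdash m=2n$ $(n\ge1)$ or $\lambda=(n+1,n)\vdash m=2n+1$ $(n\ge0)$. Then $C_{\lambda\lambda}$ is odd iff $m\not\equiv2\pmod4$. Moreover: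

1. if $m$ is odd, $C_{\lambda\nu}\equiv\delta_{\lambda\nu}\pmod2$ for all $\nu$;
2. if $m\equiv2\pmod4$, every Cartan invariant in the block of $D^\lambda$ is even, so $C_{\lambda\nu}$ is even for all $\nu$;
3. if $m\equiv0\pmod4$, $C_{\lambda\lambda}$ is odd, and $\Phi_\lambda(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(m)$ with $\ell(\alpha)\ne2$.

*Proof.* **Part 3.** Here $n$ is even, and this is Proposition 8.

**Part 2.** Here $n$ is odd. By Proposition 2, no self-conjugate partition has the $2$-core of $\lambda$, so no self-conjugate $\kappa$ has $S^\kappa$ in the block of $D^\lambda$. Let $D^\mu$ be any simple module in this block. Then $d_{\kappa\mu}=0$ for all $\kappa=\kappa'$, and (1) shows that $C_{\mu\nu}$ is even for all $\nu$.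

**Part 1.** The plan is to show that $\Phi_\lambda\equiv\varphi_\lambda$ mod $2$ on all $2$-regular elements. Let $m=2n+1$. By Proposition 4, $\varphi_\lambda(x)$ is odd iff $x$ is an $m$-cycle. So Corollary 7 applies with an $m$-cycle, for which $\ell=1$. It shows that $\Phi_\lambda(x_\alpha)$ is even for $\alpha\in\mathrm{DO}(m)$, $\alpha\ne(m)$. If the type of a $2$-regular $x$ is not in $\mathrm{DO}(m)$, then $|C_G(x)|$ is even and $\Phi_\lambda(x)$ is even by (F2). Finally, take the second relation of (F1) with $\mu=\nu=\lambda$ modulo $2\mathbb Z_{(2)}$. The terms with $\varphi_\lambda(x)$ even vanish by (F2), so only the $m$-cycle survives. Its centralizer has odd order $m$ and its value $\varphi_\lambda$ is odd, so $1\equiv\Phi_\lambda(x_{(m)})$. Thus $\Phi_\lambda$ and $\varphi_\lambda$ are both odd exactly on the $m$-cycles, which means $\Phi_\lambda\equiv\varphi_\lambda$. Since $\Phi_\lambda=\sum_\nu C_{\lambda\nu}\varphi_\nu$, (F3) gives $C_{\lambda\nu}\equiv\delta_{\lambda\nu}$.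

The first assertion of the theorem follows from parts 1–3. $\square$

For $m=3$ this can be checked directly. From $k\mathfrak S_3\cong M_2(k)\times k\mathfrak S_2$ we read off $C_{(2,1),(2,1)}=1$ and $C_{(2,1),(3)}=0$.

## 11. The Cartan matrix of $k\mathfrak S_m$ modulo $2$

The argument for Corollary 7 used only that some $t$ has $b_D(tw,w)\ne0$ for some $w$. We now record all such $t$.

**Definition.** For a $2$-regular $\mu\vdash m$ let $\mathcal T(\mu)$ be the set of $j\ge0$ such that $b_{D^\mu}(tw,w)\ne0$ for some $w\in D^\mu$, where $t$ has cycle type $(2^j,1^{m-2j})$.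

The choice of $t$ in its class does not matter, since $b_{D^\mu}(gtg^{-1}w,w)=b_{D^\mu}(tg^{-1}w,g^{-1}w)$. For example, take $m=3$. The trivial module has $b_D(tw,w)=w^2$ (up to a scalar) for every $t$, so $\mathcal T((3))=\{0,1\}$. For $D^{(2,1)}$ the example in Section 8 gives $0\notin\mathcal T$ and $1\in\mathcal T$, so $\mathcal T((2,1))=\{1\}$.

**Theorem B.** With this notation:

1. $\mathcal T(\mu)\ne\emptyset$;
2. if $j\in\mathcal T(\mu)$, then $\Phi_\mu(x_\alpha)$ is even for all $\alpha\in\mathrm{DO}(m)$ with $\ell(\alpha)\ne m-2j$;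
3. if $C_{\mu\nu}$ is odd, then $\mathcal T(\mu)=\mathcal T(\nu)=\{j\}$ for a single $j$, and
$$C_{\mu\nu}\equiv\sum_{\alpha\in\mathrm{DO}(m),\ \ell(\alpha)=m-2j}\Phi_\mu(x_\alpha)\Phi_\nu(x_\alpha)\pmod2 .$$

So, modulo $2$, the Cartan matrix of $k\mathfrak S_m$ is a direct sum of pieces indexed by the number of parts of the partitions in $\mathrm{DO}(m)$, together with zero rows and columns.

*Proof.* **Part 1.** Suppose $\mathcal T(\mu)=\emptyset$. Every $2$-regular $x$ is inverted by some $s$ with $s^2=1$, and $b_{D^\mu}(sw,w)=0$ for all $w$. By Lemma 5, $\varphi_\mu(x)$ is even for every $2$-regular $x$, so $\varphi_\mu$ mod $2$ is zero. This contradicts (F3).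

**Part 2.** Let $t$ have type $(2^j,1^{m-2j})$ and let $w$ satisfy $b_{D^\mu}(tw,w)\ne0$. Take the form $b$ of Proposition 6 on $P(D^\mu)$. Let $s$, $s^2=1$, invert $x_\alpha$ and have $\ell(\alpha)$ fixed points. If $\ell(\alpha)\neq m-2j$, then $s$ is not conjugate to $t$, so $b(sv,v)=0$ for all $v$. Lemma 5 applies.

**Part 3.** Let $C_{\mu\nu}$ be odd. By Lemma 3 there is $\alpha\in\mathrm{DO}(m)$ with $\Phi_\mu(x_\alpha)$ and $\Phi_\nu(x_\alpha)$ both odd. By part 2, every $j$ in $\mathcal T(\mu)$ or in $\mathcal T(\nu)$ satisfies $m-2j=\ell(\alpha)$. So both sets are contained in $\{(m-\ell(\alpha))/2\}$, and by part 1 both are nonempty. In the congruence of Lemma 3 the terms with $\ell(\alpha)\ne m-2j$ are even by part 2, which leaves the asserted sum.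

**The shape of the matrix.** If row $\mu$ is nonzero mod $2$, then by part 3 and its proof $\mathcal T(\mu)=\{j\}$, where $m-2j$ is the number of parts of some $\alpha\in\mathrm{DO}(m)$. Collect these $\mu$ according to $m-2j$. By part 3 again, $C_{\mu\nu}$ is even if $\mu$ and $\nu$ are in different collections. The remaining rows are zero mod $2$, and so are the corresponding columns, because the Cartan matrix is symmetric. $\square$

For $m=3$ the Cartan matrix is the diagonal matrix with entries $C_{(3),(3)}=2$ and $C_{(2,1),(2,1)}=1$. The row of $(3)$ is zero mod $2$, as it must be, because $\mathcal T((3))$ has two elements. The one nonzero piece belongs to $(3)\in\mathrm{DO}(3)$, with one part, and $m-2j=1$ for $j=1$.
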